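\title{Every $\alpha$-nonexpansive map of a bounded convex set has zero minimal displacement}

\begin{abstract}
A map $T$ is $\alpha$-nonexpansive if a weighted mean of the distances $d(T^lx,T^ly)$, with weights $\alpha_1,\dots,\alpha_n$ and $\alpha_1,\alpha_n>0$, never exceeds $d(x,y)$. We show that for every such $\alpha$, every $\alpha$-nonexpansive map of a bounded convex subset of a normed space moves some points arbitrarily little. More precisely, in any metric space with a convex structure, and also for infinitely many weights, $d(x^\nu,T^Nx^\nu)\to N\,d(T)$ along every sequence with $d(x^\nu,Tx^\nu)\to d(T)=\inf_x d(x,Tx)$. The constant $1$ cannot be enlarged, and the condition $\alpha_1>0$ cannot simply be dropped.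
\end{abstract}

\section{The problem and the results}

Let $(X,d)$ be a metric space and $T:X\to X$ a map. The \emph{minimal displacement} of $T$ is
\[
d(T)=\inf\{d(x,Tx):x\in X\}.
\]
Thus $d(T)=0$ says that $T$ has approximate fixed points, that is, points that it moves by an arbitrarily small amount. A \emph{multi-index} is a vector $\alpha=(\alpha_1,\dots,\alpha_n)$, $n\ge1$, with $\alpha_1>0$, $\alpha_n>0$, all $\alpha_l\ge0$ and $\sum_l\alpha_l=1$. The map $T$ is \emph{$\alpha$-Lipschitzian with constant $k\ge0$} if
\[
\sum_{l=1}^n\alpha_l\,d(T^lx,T^ly)\le k\,d(x,y)\qquad(x,y\in X),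
\]
and \emph{$\alpha$-nonexpansive} if this holds with $k=1$. For $n=1$ we have $\alpha=(1)$, and the condition is ordinary nonexpansiveness, $d(Tx,Ty)\le d(x,y)$. For $n\ge2$ it asks only that the first $n$ iterates do not expand distances on average: $T$ may stretch a pair of points if later iterates compensate. The following problem comes from \cite{FP}.

\medskip
\noindent\textbf{Problem.} Determine the set of multi-indices $\alpha$ such that $d(T)=0$ for every $\alpha$-nonexpansive map $T:C\to C$ on every nonempty, closed, convex, bounded subset $C$ of every Banach space.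
\medskip

By a theorem of Goebel and Pineda (2007), this set contains every $\alpha$ with $n\ge2$ and $\alpha_1\ge2^{1/(1-n)}$. We show that no lower bound on $\alpha_1$ beyond $\alpha_1>0$ is needed.

\begin{theorem}\label{thm:main}
Let $C$ be a nonempty bounded convex subset of a normed space, $\alpha$ a multi-index and $T:C\to C$ an $\alpha$-nonexpansive map. Then $d(T)=0$. Hence the set asked for in the Problem is the set of all multi-indices.
\end{theorem}

Neither closedness of $C$ nor completeness of the space is needed. The proof uses the linear structure only through the convexity of the distance to a fixed point along segments, and it describes what happens when $d(T)>0$: points of almost minimal displacement move as under a translation.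

\begin{theorem}\label{thm:general}
Let $(X,d)$ be a nonempty metric space, not necessarily bounded or complete, with a map $W:X\times X\times(0,1)\to X$ such that
\begin{equation}\label{eq:W}
d(z,W(x,y,t))\le(1-t)\,d(z,x)+t\,d(z,y)\qquad(x,y,z\in X,\ t\in(0,1)).
\end{equation}
Let $\alpha=(\alpha_l)_{l\ge1}$ be a finite or infinite sequence with $\alpha_l\ge0$, $\sum_l\alpha_l=1$ and $\alpha_1>0$, and let $T:X\to X$ be any map with
\begin{equation}\label{eq:mean}
\sum_l\alpha_l\,d(T^lx,T^ly)\le d(x,y)\qquad(x,y\in X).
\end{equation}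
Put $m=d(T)$. Then for every sequence $(x^\nu)$ in $X$ with $d(x^\nu,Tx^\nu)\to m$ and every $N\ge1$,
\[
\lim_{\nu\to\infty}d(x^\nu,T^Nx^\nu)=Nm .
\]
Consequently $d(T)\le\frac1N\sup_xd(x,T^Nx)$ for all $N$, and $d(T)=0$ whenever $X$ is bounded.
\end{theorem}

A convex subset of a normed space satisfies \eqref{eq:W} with $W(x,y,t)=(1-t)x+ty$, because $z-W(x,y,t)=(1-t)(z-x)+t(z-y)$. So does a convex subset of a Busemann space or of a CAT(0) space, with $W(x,y,t)=\gamma(t)$ for the constant-speed geodesic $\gamma:[0,1]\to X$ from $x$ to $y$. In a Busemann space, $t\mapsto d(\gamma(t),\gamma'(t))$ is convex for any two such geodesics; take $\gamma'\equiv z$. In a CAT(0) space, $d(z,\gamma(t))\le|\bar z-(1-t)\bar x-t\bar y|$, where $\bar x,\bar y,\bar z$ are points of the Euclidean plane with the same mutual distances as $x,y,z$; apply the case of a normed space to the right side.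

The model for Theorem~\ref{thm:general} is a translation $Tx=x+v$ of a normed space. It satisfies \eqref{eq:mean} with equality for every $\alpha$, it has $m=\|v\|$, and $\|x-T^Nx\|=Nm$ for every $x$. So the limit $Nm$ occurs with $m>0$, and boundedness cannot be omitted in Theorem~\ref{thm:main}. The hypotheses $k=1$ and $\alpha_1>0$ are addressed by the next statement.

\begin{proposition}\label{prop:sharp}
\emph{(a)} For every multi-index $\alpha$ and every $k>1$ there are a nonempty, closed, convex, bounded subset $C$ of a Banach space and a map $T:C\to C$ that is $\alpha$-Lipschitzian with constant $k$ and has $d(T)>0$.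

\emph{(b)} Let $\alpha_l\ge0$, $\sum_l\alpha_l=1$ and $g=\gcd\{l:\alpha_l>0\}\ge2$. Then there is a map $T:[0,1]\to[0,1]$ with $\sum_l\alpha_l|T^lx-T^ly|=|x-y|$ for all $x,y$ and $d(T)>0$.
\end{proposition}

We make no claim for weights with $\alpha_1=0$ and $g=1$; they are not multi-indices in the sense of the Problem.

\section{Which answer to expect}\label{sec:guess}

In this section $C$ is as in the Problem. Recall the contraction principle: a map of a nonempty complete metric space into itself with Lipschitz constant less than $1$ has a fixed point.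

\emph{The case $n=1$.} Fix $z\in C$ and $\varepsilon\in(0,1)$. The map $T_\varepsilon x=\varepsilon z+(1-\varepsilon)Tx$ sends $C$ to $C$ and has Lipschitz constant $1-\varepsilon$. Its fixed point $x$ satisfies $\|x-Tx\|=\varepsilon\|z-Tx\|\le\varepsilon\operatorname{diam}C$. Hence $d(T)=0$.

\emph{The Lipschitz constant of $T$.} Keeping only the first term in \eqref{eq:mean} gives
\begin{equation}\label{eq:lip}
d(Tx,Ty)\le\alpha_1^{-1}\,d(x,y),
\end{equation}
and no better constant holds in general: on $[0,\alpha_1^{-1}]\times[0,1]$ with the maximum norm, $T(\xi,\eta)=(\eta/\alpha_1,0)$ has $T^2=0$, is $\alpha$-nonexpansive and has Lipschitz constant exactly $\alpha_1^{-1}$. So for $n\ge2$ the map $T_\varepsilon$ need not be a contraction, and its iterates are not tied to those of $T$.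

\emph{The case $n=2$, $\alpha_1\ge\frac12$.} The average $S=\alpha_1T+\alpha_2T^2$ maps $C$ to $C$ and is nonexpansive, so there is $x$ with $\|x-Sx\|\le\varepsilon$. Put $\delta_j=\|T^jx-T^{j+1}x\|$. From $x-Tx=(x-Sx)+\alpha_2(T^2x-Tx)$ we get $\delta_0\le\varepsilon+\alpha_2\delta_1$, and \eqref{eq:mean} for the pair $x,Tx$ reads $\alpha_1\delta_1+\alpha_2\delta_2\le\delta_0$. Together,
\[
\alpha_2\delta_2\le\varepsilon+(\alpha_2-\alpha_1)\,\delta_1 .
\]
If $\alpha_1\ge\frac12$, which is the bound $2^{1/(1-n)}$ for $n=2$, then $d(T)\le\delta_2\le\varepsilon/\alpha_2$, so $d(T)=0$. If $\alpha_1<\frac12$, nothing makes $\delta_1$ small, and the argument gives only $d(T)\le(1-\alpha_1/\alpha_2)\operatorname{diam}C$.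

There are reasons to guess either answer. By Proposition~\ref{prop:sharp}(a) with $n=1$, maps with any Lipschitz constant above $1$ can have positive displacement, and a small $\alpha_1$ permits a large Lipschitz constant; this suggests a true threshold. On the other hand, let $\beta_l=\alpha_l+\dots+\alpha_n$ and $\rho(x,y)=\sum_{l=1}^n\beta_l\,d(T^{l-1}x,T^{l-1}y)$. Since $\beta_1=1$, \eqref{eq:lip} shows that $\rho$ is a metric with $d\le\rho\le\bigl(\sum_l\beta_l\alpha_1^{1-l}\bigr)d$, and since $\beta_l=\alpha_l+\beta_{l+1}$ (with $\beta_{n+1}=0$),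
\[
\rho(Tx,Ty)=\sum_{l=1}^n\alpha_l\,d(T^lx,T^ly)+\sum_{l=2}^{n}\beta_{l}\,d(T^{l-1}x,T^{l-1}y)\le\rho(x,y).
\]
So $T$ is nonexpansive for an equivalent metric, whatever $\alpha$ is. But $\rho$ is built from the nonlinear map $T$, and the case $n=1$ needs a metric that fits the convex structure. The proof below keeps the original metric. It starts from points whose displacement under $T$ itself is almost minimal, where \eqref{eq:mean} has almost no slack.

\section{The idea: two weights, infimum attained}\label{sec:idea}

Let $C$ be a convex subset of a normed space, let $\alpha=(\alpha_1,\alpha_2)$ with $\alpha_1,\alpha_2>0$, and suppose that some $x\in C$ has $\|x-Tx\|=m=d(T)$. Let $y=\frac12(x+Tx)$. We want to show that $y$ is again a point of minimal displacement. We have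
\[
\|y-Ty\|\le\|y-Tx\|+\|Tx-Ty\|=\tfrac m2+\|Tx-Ty\|,
\]
so we need $\|Tx-Ty\|\le\frac m2=\|x-y\|$. For nonexpansive $T$ this is the hypothesis. Here \eqref{eq:lip} gives only $m/(2\alpha_1)$, and this is the whole difficulty. The remedy is to follow the complete orbits of $x$ and $y$.

The numbers $\delta_j=\|T^jx-T^{j+1}x\|$ are at least $m$, and $\alpha_1\delta_1+\alpha_2\delta_2\le\delta_0=m$. A mean of numbers $\ge m$ that is $\le m$ forces $\delta_1=m$; repeating, all $\delta_j=m$. Now let
\[
a_j=\|T^jy-T^jx\|,\qquad b_j=\|T^jy-T^{j+1}x\|,\qquad a_0=b_0=\tfrac m2 .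
\]
Each sequence satisfies $\alpha_1s_{j+1}+\alpha_2s_{j+2}\le s_j$, hence so does $a_j+b_j$. Moreover $a_j+b_j\ge\delta_j=m$, with equality for $j=0$, so $a_j+b_j=m$ for all $j$ by the same argument. The two inequalities then add up to $m\le m$, so both are equalities: $a_j=\alpha_1a_{j+1}+\alpha_2a_{j+2}$, with $0\le a_j\le m$. Subtracting $a_{j+1}$ and writing $g_j=a_{j+1}-a_j$, we get $-g_j=\alpha_2g_{j+1}$, so $|g_j|=\alpha_2^{-j}|g_0|$. Since $\alpha_2<1$ and $|g_j|\le m$, we must have $g_0=0$. Thus $a_1=\frac m2$ and $\|y-Ty\|=m$.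

We may therefore repeat: with $x_0=x$ and $x_{i+1}=\frac12(x_i+Tx_i)$, every $x_i$ has displacement $m$ and $\|Tx_i-Tx_{i+1}\|=\frac m2$. These equalities push points apart. Since $x_1$ is the midpoint of $x_0$ and $Tx_0$,
\[
m=\|x_1-Tx_1\|\le\tfrac12\|x_0-Tx_1\|+\tfrac12\|Tx_0-Tx_1\|=\tfrac12\|x_0-Tx_1\|+\tfrac m4 ,
\]
so $\|x_0-Tx_1\|\ge\frac32m$, and likewise $\|x_1-Tx_2\|\ge\frac32m$. Next, $\frac32m\le\frac12\|x_0-Tx_2\|+\frac12\|Tx_0-Tx_2\|\le\frac12\|x_0-Tx_2\|+\frac m2$, so $\|x_0-Tx_2\|\ge2m$. The pattern $\|x_0-Tx_r\|\ge(1+\frac r2)m$, which is the exact value for a translation, is impossible in a bounded set unless $m=0$.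

Three things remain for the general case: a longer recurrence cannot be solved by hand (Section~\ref{sec:seq}), the infimum need not be attained (Section~\ref{sec:limit}), and the growth must be proved for all $r$ (Section~\ref{sec:rigid}).

\section{Two lemmas on sequences}\label{sec:seq}

In this section $\alpha$ is as in Theorem~\ref{thm:general} and $m\ge0$ is a real number.

\begin{lemma}\label{lem:prop}
Let $s_j\ge m$ and $\sum_l\alpha_ls_{j+l}\le s_j$ for all $j\ge0$, and let $s_0=m$. Then $s_j=m$ for all $j$.
\end{lemma}

\begin{proof}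
Suppose $s_j=m$. Since $\sum_l\alpha_l=1$, we have $\sum_l\alpha_l(s_{j+l}-m)\le0$ with nonnegative terms, so $\alpha_1(s_{j+1}-m)=0$. As $\alpha_1>0$, $s_{j+1}=m$. Induct on $j$.
\end{proof}

\begin{lemma}\label{lem:const}
Let $0\le a_j\le m$ and $a_j=\sum_l\alpha_la_{j+l}$ for all $j\ge0$. Then $(a_j)$ is constant.
\end{lemma}

The recurrence says that each term is a mean of later terms, so a term near the supremum forces the next term to be near the supremum. For $(a_j)$ itself this yields a long stretch near the supremum and another near the infimum, which is no contradiction yet. For the increments, which satisfy the same recurrence, it is one: a long stretch of increments near a positive supremum makes $a_j$ leave $[0,m]$.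

\begin{proof}
Let $g_j=a_{j+1}-a_j$. Then $|g_j|\le m$, and subtracting the recurrences for $j+1$ and $j$ gives $g_j=\sum_l\alpha_lg_{j+l}$. Let $\gamma=\sup_jg_j$. For every $j$,
\[
\gamma-g_j=\sum_l\alpha_l(\gamma-g_{j+l})\ge\alpha_1(\gamma-g_{j+1}),
\]
because all terms are nonnegative. Fix $N\ge1$ and $\eta>0$, and choose $i$ with $\gamma-g_i\le\eta$. Then $\gamma-g_{i+r}\le\eta\,\alpha_1^{-r}\le\eta\,\alpha_1^{-N}$ for $0\le r\le N$, so
\[
m\ge a_{i+N}-a_i=\sum_{r=0}^{N-1}g_{i+r}\ge N\gamma-N\eta\,\alpha_1^{-N}.
\]
The two ends do not depend on $i$. Letting $\eta\to0$ gives $N\gamma\le m$ for all $N$, so $\gamma\le0$ and $(a_j)$ is nonincreasing. The sequence $(m-a_j)$ also lies in $[0,m]$ and satisfies the recurrence, since $\sum_l\alpha_l=1$; so it is nonincreasing too. Hence $(a_j)$ is constant.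
\end{proof}

Lemma~\ref{lem:const} fails if every $l$ with $\alpha_l>0$ is a multiple of some $g\ge2$: any $g$-periodic sequence solves the recurrence. The map in Proposition~\ref{prop:sharp}(b) is periodic in the same way.

\section{Passing to the limit}\label{sec:limit}

From now on we are in the setting of Theorem~\ref{thm:general}. Both lemmas need exact relations, and Lemma~\ref{lem:const} needs them along a whole infinite orbit. A point with displacement $m+\varepsilon$ gives only approximate relations, and in our estimates the error is multiplied by $\alpha_1^{-1}$ at each step. We therefore let $\varepsilon\to0$ first, recording only the limits of the distances between the countably many points that the argument uses. No limit points in $X$ are required, so completeness plays no role.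

Fix $t\in(0,1)$ and a sequence $(x^\nu)$ with $d(x^\nu,Tx^\nu)\to m$. Define
\[
x^\nu_0=x^\nu,\qquad x^\nu_{i+1}=W(x^\nu_i,Tx^\nu_i,t),\qquad u^\nu_{i,j}=T^jx^\nu_i\qquad(i,j\ge0).
\]
Row $i$ of this array is the orbit of $x_i^\nu$. For a translation by $v$ we have $u^\nu_{i,j}=x^\nu+(j+it)v$; this is the picture to keep in mind.

The distance between any two entries is bounded in $\nu$. Indeed, let $L=\alpha_1^{-1}\ge1$, which is a Lipschitz constant of $T$ by \eqref{eq:lip}, and $D^\nu_i=d(x^\nu_i,Tx^\nu_i)$. By \eqref{eq:W} with $z=x^\nu_i$ and $z=Tx^\nu_i$,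
\[
d(x^\nu_i,x^\nu_{i+1})\le tD^\nu_i,\qquad d(Tx^\nu_i,x^\nu_{i+1})\le(1-t)D^\nu_i ,
\]
so $D^\nu_{i+1}\le(1-t)D^\nu_i+LtD^\nu_i\le LD^\nu_i$ and $D_i^\nu\le L^iD_0^\nu$. Thus $d(u^\nu_{i,j},u^\nu_{i,j+1})\le L^{i+j}D^\nu_0$ and $d(u^\nu_{i,0},u^\nu_{i+1,0})\le L^iD^\nu_0$. Any two entries are joined by a finite chain of such steps, and $(D^\nu_0)$ converges.

There are countably many pairs of entries. By the Bolzano--Weierstrass theorem and a diagonal argument there is a subsequence of $\nu$ along which all the limits
\[
p(u_{i,j},u_{i',j'})=\lim_\nu d(u^\nu_{i,j},u^\nu_{i',j'})\in[0,\infty)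
\]
exist. Here the $u_{i,j}$ are formal labels, not points of $X$. The function $p$ has the following properties.
\begin{itemize}
\item[(P1)] $p$ is symmetric, $p(v,v)=0$, and $p$ satisfies the triangle inequality.
\item[(P2)] $\sum_l\alpha_l\,p(u_{i,j+l},u_{i',j'+l})\le p(u_{i,j},u_{i',j'})$.
\item[(P3)] $p(u_{i,j},u_{i,j+1})\ge m$.
\item[(P4)] $p(v,u_{i+1,0})\le(1-t)\,p(v,u_{i,0})+t\,p(v,u_{i,1})$ for every label $v$.
\item[(P5)] $p(u_{0,0},u_{0,1})=m$.
\end{itemize}
Properties (P1), (P3) and (P4) are limits of the axioms of a metric, of $d(y,Ty)\ge m$ with $y=u^\nu_{i,j}$, and of \eqref{eq:W}; (P5) is the choice of $(x^\nu)$. For (P2), note that $T^lu^\nu_{i,j}=u^\nu_{i,j+l}$. Apply \eqref{eq:mean} to $u^\nu_{i,j}$ and $u^\nu_{i',j'}$, keep the terms with $l\le M$, let $\nu\to\infty$ in this finite sum, and then let $M\to\infty$.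

\section{Rigidity and growth}\label{sec:rigid}

Property (P4) places $u_{i+1,0}$ between $u_{i,0}$ and $u_{i,1}$, but it says nothing about the columns $j\ge1$, since $T$ need not respect $W$. The next proposition shows that neighboring labels nevertheless have the distances of the translation model in every column (Figure~\ref{fig:rows}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \s in {0,1,2,3} {\fill (3*\s,0) circle (2pt) node[below] {$u_{i,\s}$};}
\foreach \s in {0,1,2} {
  \fill (3*\s+1,1.4) circle (2pt) node[above] {$u_{i+1,\s}$};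
  \draw (3*\s,0) -- node[below] {$\delta_{\s}$} (3*\s+3,0);
  \draw (3*\s,0) -- node[right] {$a_{\s}$} (3*\s+1,1.4);
  \draw (3*\s+1,1.4) -- node[below left] {$b_{\s}$} (3*\s+3,0);}
\draw[dashed] (1,1.4) -- (4,1.4);
\end{tikzpicture}
\caption{Two consecutive rows of labels; $T$ shifts each row one place to the right. In the limit $\delta_j=m$, $a_j=tm$ and $b_j=(1-t)m$, so every triangle with sides $\delta_j,a_j,b_j$ is degenerate. The dashed distance is at least $m$ and at most $b_0+a_1=m$, which starts the next row.}
\label{fig:rows}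
\end{figure}

\begin{proposition}\label{prop:rigid}
For all $i,j\ge0$,
\[
p(u_{i,j},u_{i,j+1})=m,\qquad p(u_{i+1,j},u_{i,j})=tm,\qquad p(u_{i+1,j},u_{i,j+1})=(1-t)m .
\]
\end{proposition}

\begin{proof}
We fix $i$, assume $p(u_{i,0},u_{i,1})=m$, and prove the three equalities for this $i$ and all $j$, together with $p(u_{i+1,0},u_{i+1,1})=m$. By (P5), induction on $i$ then gives the proposition. Put
\[
\delta_j=p(u_{i,j},u_{i,j+1}),\qquad a_j=p(u_{i+1,j},u_{i,j}),\qquad b_j=p(u_{i+1,j},u_{i,j+1}),\qquad c_j=a_j+b_j .
\]
By (P2), each of $(\delta_j)$, $(a_j)$, $(b_j)$ satisfies $\sum_l\alpha_ls_{j+l}\le s_j$, and so does $(c_j)$.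

\emph{Row $i$.} We have $\delta_j\ge m$ by (P3) and $\delta_0=m$ by assumption. Lemma~\ref{lem:prop} gives $\delta_j=m$ for all $j$.

\emph{Between the rows.} No lower bound is available for $a_j$ or $b_j$ separately, so Lemma~\ref{lem:prop} does not apply to them; the triangle inequality provides one for their sum, $c_j\ge\delta_j=m$. By (P4) with $v=u_{i,0}$ we get $a_0\le(1-t)\cdot0+t\delta_0=tm$, and with $v=u_{i,1}$ we get $b_0\le(1-t)\delta_0+t\cdot0=(1-t)m$. As $a_0+b_0\ge m$, both are equalities and $c_0=m$. Lemma~\ref{lem:prop} gives $c_j=m$ for all $j$; in particular $0\le a_j,b_j\le m$. For each $j$ the numbers $a_j-\sum_l\alpha_la_{j+l}$ and $b_j-\sum_l\alpha_lb_{j+l}$ are nonnegative, and their sum is $c_j-\sum_l\alpha_lc_{j+l}=m-m=0$. So both vanish, and Lemma~\ref{lem:const} gives $a_j=a_0=tm$ and $b_j=b_0=(1-t)m$.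

\emph{Start of row $i+1$.} By (P3) and the triangle inequality through $u_{i,1}$,
\[
m\le p(u_{i+1,0},u_{i+1,1})\le b_0+a_1=(1-t)m+tm=m .\qedhere
\]
\end{proof}

These local equalities give upper bounds for long distances through the triangle inequality. To get a lower bound we use (P4) backwards: if $v$ is far from $u_{i+1,0}$ but close to the endpoint $u_{i,1}$, it must be farther still from the other endpoint $u_{i,0}$. The result is an estimate of Goebel--Kirk type.

\begin{proposition}\label{prop:growth}
For all $i,r\ge0$, \ $p(u_{i,0},u_{i+r,1})\ge(1+rt)\,m$.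
\end{proposition}

\begin{proof}
Induct on $r$, for all $i$ at once. The case $r=0$ is (P3). Assume the claim for $r$, and let $v=u_{i+r+1,1}$. The claim for the pair $(i+1,r)$ and (P4) give
\[
(1+rt)m\le p(v,u_{i+1,0})\le(1-t)\,p(v,u_{i,0})+t\,p(v,u_{i,1}).
\]
Along column $1$, Proposition~\ref{prop:rigid} gives
\[
p(v,u_{i,1})\le\sum_{s=i}^{i+r}p(u_{s,1},u_{s+1,1})=(r+1)tm .
\]
Hence $(1-t)\,p(v,u_{i,0})\ge\bigl(1+rt-(r+1)t^2\bigr)m$. Since
\[
1+rt-(r+1)t^2=(1-t^2)+rt(1-t)=(1-t)\bigl(1+(r+1)t\bigr)
\]
and $t<1$, we obtain $p(u_{i,0},u_{i+r+1,1})\ge(1+(r+1)t)m$.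
\end{proof}

The bound is an equality: the path from $u_{i,0}$ to $u_{i,1}$ and then along column $1$ has length $m+rtm$.

\section{Proofs of the two theorems}\label{sec:proofs}

Theorem~\ref{thm:main} is a special case of Theorem~\ref{thm:general}, but it already follows from the growth estimate.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Sections~\ref{sec:limit} and~\ref{sec:rigid} with $X=C$, $W(x,y,t)=(1-t)x+ty$, $t=\frac12$ and any sequence with $\|x^\nu-Tx^\nu\|\to m=d(T)$. Each value of $p$ is a limit of distances in $C$, so Proposition~\ref{prop:growth} gives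
\[
\bigl(1+\tfrac r2\bigr)\,d(T)\le p(u_{0,0},u_{r,1})\le\operatorname{diam}C<\infty\qquad\text{for all }r .
\]
Hence $d(T)=0$.
\end{proof}

For Theorem~\ref{thm:general} the estimate must be moved from $u_{r,1}$, which depends on $t$, to the point $u_{0,r+1}$ of the original orbit. The third equality of Proposition~\ref{prop:rigid} connects the two by $r$ steps of length $(1-t)m$, and this cost vanishes as $t\to1$.

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $d(x^\nu,Tx^\nu)\to m$ and $N=r+1$ with $r\ge0$. The sequence $\lambda_\nu=d(x^\nu,T^Nx^\nu)$ is bounded, as shown in Section~\ref{sec:limit}. It therefore suffices to prove that every convergent subsequence has limit $Nm$. Let $\lambda$ be such a limit. Fix $t\in(0,1)$ and carry out the construction of Section~\ref{sec:limit} starting from the corresponding subsequence of $(x^\nu)$. Since $u^\nu_{0,0}=x^\nu$ and $u^\nu_{0,N}=T^Nx^\nu$, we have $p(u_{0,0},u_{0,N})=\lambda$, whatever $t$ is.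

Along row $0$, Proposition~\ref{prop:rigid} gives $\lambda\le Nm$. Along the diagonal from $u_{r,1}$ to $u_{0,r+1}$ it gives
\[
p(u_{r,1},u_{0,r+1})\le\sum_{s=0}^{r-1}p(u_{r-s,\,1+s},u_{r-s-1,\,2+s})=r(1-t)m .
\]
With Proposition~\ref{prop:growth},
\[
\lambda\ge p(u_{0,0},u_{r,1})-p(u_{r,1},u_{0,r+1})\ge(1+rt)m-r(1-t)m=\bigl(1+r(2t-1)\bigr)m .
\]
This holds for every $t\in(0,1)$, and $\lambda$ does not depend on $t$. Letting $t\to1$ gives $\lambda\ge(1+r)m=Nm$. So $\lambda=Nm$.

A sequence with $d(x^\nu,Tx^\nu)\to m$ exists because $X$ is nonempty, so $Nm\le\sup_xd(x,T^Nx)$ for every $N$. If $X$ is bounded, then $m\le\operatorname{diam}(X)/N$ for all $N$, and $m=0$.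
\end{proof}

\begin{remark}
The convex structure enters only through \eqref{eq:W}, in the bounds of Section~\ref{sec:limit} and in (P4). Without it both conclusions fail: the map that exchanges the points of a two-point space at distance $1$ is an isometry of a bounded space with $m=1$ and $T^2=\mathrm{Id}$. Boundedness is used only in the last line of each proof. The condition $\alpha_1>0$ is used in \eqref{eq:lip} and in both lemmas of Section~\ref{sec:seq}; the condition $\alpha_n>0$ is not used. The value $k=1$ is what makes Lemma~\ref{lem:prop} applicable: under $\sum_l\alpha_ls_{j+l}\le ks_j$ with $k>1$ and $m>0$, the sequence $s_0=m$, $s_j=km$ ($j\ge1$) is admissible and not constant.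
\end{remark}

\section{Sharpness}\label{sec:sharp}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}(a)]
The idea is to let $T$ act on the values of a function, on a set of functions each of which takes every value in $[0,1]$; then no function escapes the value that is moved most. Let $L=k^{1/n}>1$, so that $\sum_l\alpha_lL^l\le L^n=k$. In the Banach space $C[0,1]$ with the supremum norm let
\[
C=\{x\in C[0,1]:0\le x\le1,\ x(0)=0,\ x(1)=1\}.
\]
This set contains the identity function, is bounded and convex, and is closed because its defining conditions pass to uniform limits. Let $\varphi(s)=\max\{0,1-L(1-s)\}$ for $s\in[0,1]$. Then $\varphi$ is nondecreasing and $L$-Lipschitz, with $\varphi(0)=0$ and $\varphi(1)=1$. Hence $Tx=\varphi\circ x$ maps $C$ to $C$ and $\|Tx-Ty\|\le L\|x-y\|$. So $T^l$ is $L^l$-Lipschitz, and $T$ is $\alpha$-Lipschitzian with constant $k$.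

For $0\le s\le1-\frac1L$ we have $\varphi(s)=0$ and $s-\varphi(s)=s$. For $1-\frac1L\le s\le1$ we have $s-\varphi(s)=(L-1)(1-s)$, which decreases from $1-\frac1L$ to $0$. Thus $\max_s|s-\varphi(s)|=1-\frac1L$. By the intermediate value theorem every $x\in C$ takes all values in $[0,1]$, so $\|x-Tx\|=1-\frac1L$ for every $x\in C$, and $d(T)=1-\frac1L>0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}(b)]
It is enough to find $T$ with $T^g=\mathrm{Id}$ that moves every point by a definite amount: every $l$ with $\alpha_l>0$ is a multiple of $g$, so $T^l=\mathrm{Id}$ for such $l$ and $\sum_l\alpha_l|T^lx-T^ly|=|x-y|$. We permute intervals cyclically, and we use $2g$ intervals in two cycles so that no interval is sent to a neighbor. Let $I_q=[\frac{q-1}{2g},\frac q{2g})$ for $1\le q<2g$ and $I_{2g}=[\frac{2g-1}{2g},1]$. All these intervals have the cardinality of the continuum, so there are bijections $h_r:I_1\to I_{2r-1}$ and $h'_r:I_2\to I_{2r}$ for $r=1,\dots,g$. Every point of $[0,1]$ is of the form $h_r(s)$ or $h'_r(s)$ in exactly one way.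 Define
\[
T(h_r(s))=h_{r+1}(s),\qquad T(h'_r(s))=h'_{r+1}(s),
\]
with $r$ taken modulo $g$. (For $g=2$, $T$ exchanges $I_1$ with $I_3$ and $I_2$ with $I_4$.) Then $T^g=\mathrm{Id}$. Since $g\ge2$, the points $x$ and $Tx$ lie in intervals $I_q$ and $I_{q'}$ with $q\ne q'$ of the same parity. So $|q-q'|\ge2$, a whole interval of length $\frac1{2g}$ lies between them, and $d(T)\ge\frac1{2g}$.
\end{proof}

The map in (b) is necessarily discontinuous, since a continuous map of $[0,1]$ into itself has a fixed point by the intermediate value theorem. When $\alpha_1>0$, continuity is automatic by \eqref{eq:lip}.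

\begin{thebibliography}{9}
\bibitem{FP}
\emph{Fixed points of $\alpha$-nonexpansive mappings},
\texttt{https://repozytorium.\allowbreak biblos.\allowbreak pk.\allowbreak edu.\allowbreak pl/\allowbreak redo/\allowbreak resources/\allowbreak 29349/\allowbreak file/\allowbreak suwFiles/\allowbreak WesolowskiK\_FixedPoints.pdf}
\end{thebibliography}
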